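# Online matching on the line: a logarithmic bound for the generalized work function algorithm

## 1. Matching on the line when no step backtracks

A multiset $S\subset\mathbb R$ of $n$ servers is known in advance. Requests $r_1,\dots,r_n\in\mathbb R$ arrive one at a time. Each must be matched on arrival, irrevocably, to a server not used before, and serving $r_t$ with the server $s_t$ costs $|s_t-r_t|$. The total cost of an algorithm is called $\mathrm{ALG}$; the cheapest matching of the same requests to $S$, chosen with hindsight, costs $\mathrm{OPT}$. The algorithm has competitive ratio at most $c(n)$ if $\mathrm{ALG}\le c(n)\,\mathrm{OPT}$ for every server multiset of size $n$ and every request sequence. All sets of servers and requests are multisets.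

Write $R^t=\{r_1,\dots,r_t\}$, let $A^t$ be the set of servers used for these requests, and for $A\subseteq S$ with $|A|=t$ let $M(A,R^t)$ be the minimum cost of a perfect matching between $A$ and $R^t$. On the line, matching both multisets in sorted order is optimal.

**Definition (the algorithm $\gamma$-WFA).** Fix $\gamma>1$. Serve $r_t$ with a free server $s\in S\setminus A^{t-1}$ that minimizes
$$\gamma\,M(A^{t-1}\cup\{s\},R^t)+|s-r_t|,$$
with ties broken arbitrarily, and set $A^t=A^{t-1}\cup\{s\}$.

The rule weighs two wishes: be near the request (second term), and keep the used servers a set that hindsight would approve (first term). How large is the competitive ratio? It is known to be $O(n)$ and $\Omega(\log n)$ for each fixed $\gamma>1$. The column "SIGACT News Online Algorithms Column 28: Online Matching on the Line, Part 2" poses the conjecture that it is $O(\log n)$, the hidden constant being allowed to depend on $\gamma$. We shall prove the conjecture.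

We begin with an easy situation, and for this we need one bookkeeping device.

**Definition (imbalance).** For $0\le t\le n$ let
$$h_t(x)=\#\{i\le t:\ r_i\le x\}-\#\{s\in A^t:\ s\le x\}.$$

For instance, if $S=\{-1,1\}$ and $r_1=0$ is served by $1$, then $h_1=1$ on $[0,1)$ and $h_1=0$ elsewhere.

The imbalance measures the optimal cost so far:
$$M(A^t,R^t)=\int|h_t|,\qquad\text{in particular}\qquad \mathrm{OPT}=\int|h_n|.\tag{1}$$
To see this, take the sorted matching with pairs $(r_{(i)},s_{(i)})$. Suppose that pair $i$ crosses $x$ to the right, $r_{(i)}\le x<s_{(i)}$, and pair $j$ crosses $x$ to the left, $s_{(j)}\le x<r_{(j)}$. If $i<j$, then $s_{(i)}\le s_{(j)}\le x$, a contradiction; if $j<i$, then $r_{(j)}\le r_{(i)}\le x$, a contradiction. So all pairs that cross $x$ do so in the same direction, exactly $|h_t(x)|$ pairs cross $x$, and integrating over $x$ gives the cost. The second formula holds because $A^n=S$.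

What does one step do to $h$? Call step $t$ a *left step* if $s_t<r_t$ and a *right step* if $s_t>r_t$. A left step subtracts $1$ from $h$ on $[s_t,r_t)$; a right step adds $1$ on $[r_t,s_t)$. We say that the step *crosses* the points of this half-open interval. A step with $s_t=r_t$ leaves $h$ unchanged. Let $d_t=|s_t-r_t|$, and let $B_t$ be the length of the part on which the step moves $h$ towards $0$:
$$B_t=|\{w\in[s_t,r_t):h_{t-1}(w)>0\}|\ \text{ (left step)},\qquad B_t=|\{w\in[r_t,s_t):h_{t-1}(w)<0\}|\ \text{ (right step)},$$
and $B_t=0$ if $d_t=0$. On this part the step *backtracks*: it cancels earlier movement. There $|h|$ drops by $1$, on the rest of the crossed interval $|h|$ rises by $1$, so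
$$\int|h_t|-\int|h_{t-1}|=d_t-2B_t.\tag{2}$$

**Proposition 1 (the easy case).** If $B_t<d_t/4$ for every $t$ with $d_t>0$, then $\mathrm{ALG}\le2\,\mathrm{OPT}$. If $B_t=0$ for every $t$, then $\mathrm{ALG}=\mathrm{OPT}$.

*Proof.* Summing (2) over $t$ and using $h_0=0$ and (1), we get $\sum_t(d_t-2B_t)=\mathrm{OPT}$. In the first case each term is at least $d_t/2$; in the second case each term is $d_t$. $\square$

A concrete instance of the second case: every request lies to the left of every server. Then there are no left steps, $h$ only grows, so $h_t\ge0$ throughout and $B_t=0$.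

What changes in general? Steps may backtrack over much of their length. The smallest example has two servers. Let $S=\{-1,1\}$, $r_1=0$, $r_2=1$. The first request has a tie; say it is served by $1$. The second must go from $1$ to $-1$, with $d_2=2$ and $B_2=1$. The cost is $3$, whereas $\mathrm{OPT}=1$. For $n=1$ there is no choice, and for $n=2$ the ratio is never more than $3$: the first request takes a nearest server $a$ (its objective is $(\gamma+1)|s-r_1|$), and if this is not the optimal choice, then with the other server $b$ we have $\mathrm{OPT}=|b-r_1|+|a-r_2|$ and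
$$\mathrm{ALG}=|a-r_1|+|b-r_2|\le|a-r_1|+\bigl(|b-r_1|+|r_1-a|+|a-r_2|\bigr)\le3|b-r_1|+|a-r_2|\le3\,\mathrm{OPT}.$$

**Definition (bad step).** Step $t$ is *bad* if $d_t>0$ and $B_t\ge d_t/4$.

The proof of Proposition 1 shows that only bad steps matter. For every $T\le n$,
$$\sum_{t\le T}d_t\ \le\ 2\int|h_T|+3\sum_{t\le T,\ t\text{ bad}}d_t.\tag{3}$$
Indeed $d_t\le2(d_t-2B_t)$ for steps that are not bad, and $d_t-2B_t\ge-d_t$ for all steps, because $B_t\le d_t$. Since $\sum_{t\le T}(d_t-2B_t)=\int|h_T|$,
$$\sum_{\text{not bad}}d_t\le2\Bigl(\int|h_T|-\sum_{\text{bad}}(d_t-2B_t)\Bigr)\le2\int|h_T|+2\sum_{\text{bad}}d_t,$$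
and adding the bad steps gives (3). So the whole question is this: what is the total length of the bad steps?

## 2. Three bounds with explicit constants

Put
$$\Lambda=\frac{\gamma+1}{\gamma-1},\qquad \kappa=\frac{\gamma-1}{2\gamma},\qquad C_1=8(16\gamma+17)\Bigl(2+\frac{64}{\kappa}\Bigr)=8(16\gamma+17)\Bigl(2+\frac{128\gamma}{\gamma-1}\Bigr).$$
Since $16\gamma+17\le33\gamma$ and $2+\frac{128\gamma}{\gamma-1}\le\frac{130\gamma}{\gamma-1}$, we have $C_1\le34320\,\frac{\gamma^2}{\gamma-1}$.

**Theorem 1.** For all $n$ servers and $n$ requests, with any tie-breaking,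
$$\mathrm{ALG}\le\bigl[5+12\,C_1(1+\log_2(C_1n))\bigr]\,\mathrm{OPT}.$$

So for each fixed $\gamma>1$ the competitive ratio of $\gamma$-WFA is $O(\log n)$, and with the known lower bound $\Omega(\log n)$ it is $\Theta(\log n)$. That lower bound is the only outside result on this problem used in these notes, and only for this last remark.

**Theorem 2 (fewer requests than servers).** If $n$ servers are given and only $m\le n$ requests arrive, and $\mathrm{OPT}_m$ is the optimal cost of matching these $m$ requests to distinct servers, then, independently of $n$,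
$$\mathrm{ALG}\le\bigl[2\Lambda+3+12C_1(1+\log_2(C_1m))\bigr]\,\mathrm{OPT}_m .$$

**Theorem 3 (dependence on $\gamma$).** The competitive ratio is at least $1+\Lambda=\frac{2\gamma}{\gamma-1}$ for all $n\ge\lceil\Lambda\rceil+2$, and at least $\frac{\gamma+1}3$ for all $n\ge\lceil\gamma+1\rceil+1$.

Theorem 3 says that the factor $C_1=O(\gamma^2/(\gamma-1))=O(\gamma+\frac1{\gamma-1})$ has the right order both as $\gamma\to\infty$ and as $\gamma\to1$, in the following sense: any bound of the form $c_\gamma\log n$ must satisfy $c_\gamma\log n\ge\max\{\frac{2\gamma}{\gamma-1},\frac{\gamma+1}3\}$ for those $n$ (the $n$ in both ranges).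

We prove Theorem 3 first. Its two instances will also show us what makes Theorem 1 difficult.

## 3. Two instances that backtrack

For integers $h$ put
$$e^+(h)=|h+1|-|h|=\begin{cases}1&h\ge0\\-1&h<0,\end{cases}\qquad e^-(h)=|h-1|-|h|=\begin{cases}1&h\le0\\-1&h>0.\end{cases}$$
We shall use
$$e^-(h-1)\ge e^-(h),\qquad e^+(h-1)=-e^-(h),\qquad e^+(h)+e^-(h)\in\{0,2\},\tag{4}$$
all immediate from the table. For $u\le v$ let
$$R_t(u,v)=\int_u^v(\gamma e^+(h_t)+1)\,dx,\qquad L_t(u,v)=\int_u^v(\gamma e^-(h_t)+1)\,dx.$$
Serving $r=r_t$ by $s\ge r$ adds $1$ to $h_{t-1}$ on $[r,s)$, so it raises $M$ from $M(A^{t-1},R^{t-1})$ by $\int_r^se^+(h_{t-1})$; similarly on the left. Hence, up to the constant $\gamma M(A^{t-1},R^{t-1})$,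
$$\text{the objective of }s\text{ is }R_{t-1}(r,s)\text{ if }s\ge r,\quad\text{and }L_{t-1}(s,r)\text{ if }s\le r.\tag{5}$$
From now on "objective" means (5). A server pays $\gamma+1$ per unit length of fresh ground and $-(\gamma-1)$ per unit length of backtracking: backtracking is rewarded.

**Reflection.** Under $x\mapsto-x$ the imbalance at $x$ becomes $-h_t(-x)$, except at finitely many points, because the numbers of requests and used servers are equal. Since $e^\pm(-h)=e^\mp(h)$, the quantities $L$ and $R$, and left and right steps, change roles. Integrals do not see finitely many points. So every statement below about integrals and lengths has a mirror image, with the same proof.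

**Proof of Theorem 3.** In both instances there is a server at $0$, the first request is at $0$ and takes it (objective $0$; all others are positive since $h_0=0$), the second request is again at $0$, and afterwards each request is at the position $p$ of the server used last. Before such a request, all requests and used servers cancel except one extra request at $0$ and one extra used server at $p$. So $h=1$ on $[0,p)$ if $p>0$, $h=-1$ on $[p,0)$ if $p<0$, and $h=0$ elsewhere.

**Instance A (for $\gamma$ near $1$).** Let $k=\lceil\Lambda\rceil$, servers $-1$, $0$, and $x_j=j/2$ for $1\le j\le k$; requests $0,0,x_1,\dots,x_k$. Here $n=k+2$. Put $x_0=0$. At $p=x_j$ with $0\le j<k$, the best server on the right is $x_{j+1}$, with objective $\frac{\gamma+1}2$, since $h=0$ to the right of $p$. The only server on the left is $-1$, with objective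
$$L(-1,x_j)=(\gamma+1)-(\gamma-1)x_j.$$
The former is strictly smaller iff $x_j<\Lambda/2$, that is $j<\Lambda$, which holds as $j\le k-1<\Lambda$. So requests move right until $x_k$ is used; the last request, at $x_k$, goes to $-1$. The cost is $x_k+(x_k+1)=k+1\ge\Lambda+1$. At the end $h_n=-1$ on $[-1,0)$ and $0$ elsewhere, so $\mathrm{OPT}=1$.

**Instance B (for large $\gamma$), the zigzag.** Let $\theta=1+\frac2{\gamma+1}$, $p_k=(-1)^{k+1}\theta^k$, $K=\lceil\gamma+1\rceil$. Servers $0,p_1,\dots,p_K$; requests $0,0,p_1,\dots,p_{K-1}$. Here $n=K+1$. The second request sees $h=0$ and goes to the nearest free server $p_1$. At $p_k$ with $k\le K-2$ the free servers are $p_{k+1},\dots,p_K$. Moving past $p_{k+1}$ on the other side of $0$, or past $p_{k+2}$ on the same side, costs $\gamma+1$ per unit, so only these two compete. Their objectives are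
$$(\gamma+1)\theta^{k+1}-(\gamma-1)\theta^k\quad\text{for }p_{k+1},\qquad(\gamma+1)(\theta^{k+2}-\theta^k)\quad\text{for }p_{k+2}.$$
Dividing by $(\gamma+1)\theta^k$, the first is strictly smaller iff $\theta^2>\theta+1-\frac{\gamma-1}{\gamma+1}=\theta+\frac2{\gamma+1}$, and this holds because $\theta(\theta-1)>\theta-1=\frac2{\gamma+1}$. From $p_{K-1}$ the request goes to $p_K$, the only server left. So the service zigzags across $0$:
$$\mathrm{ALG}\ge\sum_{k=1}^K\theta^k\ge\frac{\theta^K-1}{\theta-1},\qquad\mathrm{OPT}=\theta^K,$$
the latter because $|h_n|=1$ exactly between $0$ and $p_K$. By Bernoulli's inequality $\theta^K\ge1+\frac{2K}{\gamma+1}\ge3$, so the ratio is at least $\frac{1-\theta^{-K}}{\theta-1}=\frac{\gamma+1}2(1-\theta^{-K})\ge\frac{\gamma+1}3$.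

**Larger $n$.** Add servers at one point $Z$ far to the right, and equally many final requests at $Z$. During the original requests the objective of $Z$ tends to $\infty$ with $Z$, as $h=0$ to the right of the original configuration, while the other objectives do not depend on $Z$; so for $Z$ large no decision changes. The final requests find only servers at $Z$ left and cost $0$. Both $\mathrm{ALG}$ and $\int|h_n|=\mathrm{OPT}$ are unchanged. $\square$

## 4. Counting crossings of a point, and where the count breaks

By (3) we must bound bad steps. A natural plan: sort them by length, and for a length scale $D$ show that the number $N$ of bad left steps with $D\le d_t<2D$ satisfies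
$$N\,D\le\text{const}\cdot\mathrm{OPT}.$$
There will be about $\log n$ relevant scales, so this is what we want.

To bound $N$, look at one point $x$ and count the steps $e_1<\dots<e_k$ in question that cross $x$ and backtrack there, so $h_{e_j-1}(x)\ge1$. Each of them lowers $h(x)$ by $1$. If no right step crosses $x$ between $e_1$ and $e_k$, then $h_{e_1-1}(x)\ge k$, and it remains to compare the imbalance at time $e_1-1$ near $x$ with the final imbalance $h_n$, whose integral is $\mathrm{OPT}$. That comparison will turn out to be possible (Lemma 4).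

The count stops working at the words "if no right step crosses $x$". Right steps replenish $h(x)$. This really happens in the zigzag. There a step from $p_k$ to $p_{k+1}$ has $d=\theta^k+\theta^{k+1}$ and backtracks over $B=\theta^k$; since $\theta<2$, $B/d=\frac1{1+\theta}>\frac14$, and all these steps are bad. Take $\gamma=5$, so $\theta=\frac43$ and $K=6$. Steps 3, 4, 5 are
$$p_1\to p_2\ \text{(left)},\qquad p_2\to p_3\ \text{(right)},\qquad p_3\to p_4\ \text{(left)},$$
with $d_3=\frac43+\frac{16}9=\frac{28}9$ and $d_5=\frac{16}9d_3<2d_3$. Both left steps have the same scale $D=\frac{28}9$. For $0<x<\frac43$ the values $h_2(x),h_3(x),h_4(x),h_5(x)$ are $1,0,1,0$. Two bad left steps of the same scale backtrack at $x$, although $h(x)$ was only $1$.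

So something else must limit zigzags over $x$. In the example the turning points move outward: each turn is made because it is the cheapest thing to do, and the cheapest thing becomes more expensive. This suggests following the quantity
$$\varphi_t(x)=\text{the smallest objective that a request at }x\text{ would find at time }t+1 .$$
We shall prove that $\varphi_t(x)$ never decreases in $t$, and that while steps of length below $2D$ from the far side of $x$ occur it stays below $2(\gamma+1)D$. Then we show that a left-right turn over a short interval $[x,x+\delta]$ with $\delta=D/16$ either raises $\varphi(x)$ by at least $2\delta$, which can happen only $O(\gamma)$ times, or is paid for by other left steps that cross $x$, so that $h(x)$ is not replenished in total.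

## 5. Gaps, and why no free server is skipped

Let $F_t$ be the set of positions of free servers after $t$ steps; so $F_t\supseteq F_{t+1}$. A *gap* is a component of $\mathbb R\setminus F_t$. Let
$$a_t(w)=\max F_t\cap(-\infty,w],\qquad b_t(w)=\min F_t\cap[w,\infty),$$
with value $-\infty$ respectively $\infty$ if the set is empty, and
$$\ell_t(w)=L_t(a_t(w),w),\qquad\rho_t(w)=R_t(w,b_t(w)),\qquad\varphi_t=\min(\ell_t,\rho_t),$$
where $\ell_t=\infty$ if $a_t=-\infty$ and $\rho_t=\infty$ if $b_t=\infty$. On $F_t$ all three are $0$. By (5), $\ell_t(w)$ and $\rho_t(w)$ are the objectives of the nearest free servers on the two sides for a request at $w$.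

*Example.* In Instance A, after step 1, $h_1=0$ and the gap of $0$ is $(-1,\frac12)$; there $\ell_1(w)=(\gamma+1)(1+w)$ and $\rho_1(w)=(\gamma+1)(\frac12-w)$. Step 2 goes from $0$ to $\frac12$. Then $h_2=1$ on $[0,\frac12)$, the gap is $(-1,1)$, and for $w\in[0,\frac12)$
$$\ell_2(w)=(\gamma+1)-(\gamma-1)w,\qquad\rho_2(w)=(\gamma+1)(1-w).$$
At $w=\frac14$, $\ell$ went down, but $\varphi$ went up from $\frac{\gamma+1}4$ to $\frac34(\gamma+1)$.

**Lemma 1 (no skipping).** (i) For consecutive positions $f<f'$ of $F_t$: $L_t(f,f')>0$ and $R_t(f,f')>0$. (ii) Step $t+1$ uses a server at $a_t(r_{t+1})$ or $b_t(r_{t+1})$. In particular a left step goes from $r=r_{t+1}$ to $a=a_t(r)<r$, with $r\notin F_t$ and $\ell_t(r)\le\rho_t(r)$; symmetrically for right steps.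

*Proof.* **(i) at time $t$ implies (ii).** Let $r=r_{t+1}$. A free position $s>b_t(r)$ has objective $R_t(r,s)=R_t(r,b_t(r))+R_t(b_t(r),s)$, and the last term is a sum of positive terms by (i). So $b_t(r)$ is strictly better. The same holds on the left. If $r\in F_t$, then $a_t(r)=b_t(r)=r$ has objective $0$ and all other positions have positive objective, so a server at $r$ is used. Hence a left step has $r\notin F_t$, goes to $a_t(r)$, and by minimality $\ell_t(r)\le\rho_t(r)$.

**(i) holds at every time, by induction.** At $t=0$ we have $h_0=0$ and both quantities are $(\gamma+1)(f'-f)>0$. Assume (i), hence (ii), at time $t$. A step with $s=r$ leaves $h$ unchanged and at most merges two adjacent gaps; then the quantities add and remain positive.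

Now consider a left step from $r$ to $a$ in the gap $(a,b)\ni r$. Denote the new state by a tilde: $\tilde h=h-1$ on $[a,r)$ and $\tilde h=h$ elsewhere. Since $e^+(h-1)=-e^-(h)$,
$$\tilde R(w,r)=-L(w,r)+2(r-w)\qquad(a\le w\le r).\tag{6}$$
Suppose $b<\infty$. By (6) and $\rho(r)\ge\ell(r)$,
$$\tilde R(a,b)=\tilde R(a,r)+R(r,b)=-\ell(r)+2(r-a)+\rho(r)\ge2(r-a)>0.\tag{7}$$
Also $\tilde L(a,b)\ge L(a,b)>0$, because $e^-(h-1)\ge e^-(h)$. If $a$ is still free, this settles the pair $(a,b)$. If not, the new consecutive pair is $(a',b)$ with $a'$ the free position before $a$, if it exists, and its quantities are $L(a',a)+\tilde L(a,b)>0$ and $R(a',a)+\tilde R(a,b)>0$. If $b=\infty$ no new pair arises. All other pairs are unaffected. Right steps are symmetric. $\square$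

## 6. The cheapest objective at a point never decreases

**Lemma 2 (monotonicity).** For all $t$ and $w$: $\ell_t(w),\rho_t(w)\ge0$, and $\varphi_t(w)\le\varphi_{t+1}(w)$.

*Proof.* Induction on $t$. At $t=0$ the integrands are $\gamma+1$, so nonnegativity is clear. Assume $\ell,\rho\ge0$ at time $t$.

**Steps with $s=r$.** Here $h$ is unchanged, and $a(w)$, $b(w)$ can only be pushed outward. This adds positive terms by Lemma 1(i), or gives $\infty$. So $\ell$ and $\rho$ do not decrease.

**Left steps: the function $\ell$.** Let the step go from $r$ to $a$ in the gap $(a,b)$, with the notation of Lemma 1. The integrand of $L$ does not decrease, by (4). If $a(w)$ is unchanged, then $\tilde\ell(w)\ge\ell(w)$. Otherwise $a(w)=a$ and $a$ has disappeared; then $\tilde\ell(w)=\infty$, or, with $a'$ the preceding free position, $\tilde\ell(w)=L(a',a)+\tilde L(a,w)\ge\ell(w)$. So $\tilde\ell\ge\ell\ge0$ everywhere.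

**Left steps: the function $\rho$.** We show $\tilde\rho(w)\ge\varphi(w)$ in each of four cases.

- $w\ge r$: neither $h$ on $[w,\infty)$ nor $b(w)$ changes, so $\tilde\rho(w)=\rho(w)$.
- $w<a$: here $b(w)\le a$. If $b(w)$ is still free, $\tilde\rho(w)=\rho(w)$, as $h$ is unchanged on $[w,a)$. Otherwise $b(w)=a$ has disappeared, and $\tilde\rho(w)=\rho(w)+\tilde R(a,b)\ge\rho(w)$ by (7), where $\tilde R(a,b)$ is read as $\infty$ if $b=\infty$.
- $w=a$ and $a$ still free: everything is $0$ before and after.
- The remaining $w\in[a,r)$: the next free position is now $b$. If $b=\infty$, then $\tilde\rho(w)=\infty$. Otherwise, by (6) and $L(w,r)=\ell(r)-\ell(w)$,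
$$\tilde\rho(w)=\tilde R(w,r)+R(r,b)=-(\ell(r)-\ell(w))+2(r-w)+\rho(r)\ge\ell(w),$$
since $\rho(r)\ge\ell(r)$.

In all cases $\tilde\rho(w)\ge\min(\ell(w),\rho(w))=\varphi(w)\ge0$. Together with $\tilde\ell\ge\ell\ge\varphi$ we get $\tilde\varphi\ge\varphi$ and $\tilde\ell,\tilde\rho\ge0$. Right steps are symmetric. $\square$

In the last case the function $\rho$ itself may fall; the choice made by the algorithm, $\ell(r)\le\rho(r)$, guarantees that it does not fall below the old $\ell$.

**Definition (type).** A point $w\notin F_t$ is *left-type* at state $t$ if $\ell_t(w)\le\rho_t(w)$ and $\ell_t(w)<\infty$; it is *right-type* if $\rho_t(w)\le\ell_t(w)$ and $\rho_t(w)<\infty$.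

In the example of Section 5, at state 2, comparing $\ell_2$ and $\rho_2$ on $[0,\frac12)$ shows that $0$ is both left-type and right-type and the points of $(0,\frac12)$ are right-type only.

Types are ordered within a gap. For $u<w$ in one gap, by (4),
$$L_t(u,w)+R_t(u,w)=\int_u^w\bigl(\gamma(e^++e^-)(h_t)+2\bigr)\,dx\ge0 .$$
If $w$ is left-type, then so is $u$: $\ell_t(u)=\ell_t(w)-L_t(u,w)\le\rho_t(w)-L_t(u,w)\le\rho_t(w)+R_t(u,w)=\rho_t(u)$ (if $\rho_t(w)=\infty$, then $\rho_t(u)=\infty$ too). In the same way, if $u$ is right-type, then so is $w$.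

The next lemma treats a turn: an interval goes from left-type to right-type. Either $\varphi$ has risen noticeably, or $h$ has passed from positive to negative somewhere in the interval.

**Lemma 3 (gain).** Let $v\le v'$, $x<y$, $[x,y]\cap F_v=\emptyset$, with $y$ left-type at state $v$ and $x$ right-type at state $v'$. If $\varphi_{v'}(x)-\varphi_v(x)<2(y-x)$, then there is $w\in[x,y)$ with $h_v(w)\ge1$ and $h_{v'}(w)\le-1$.

*Proof.* At both states $[x,y]$ lies in one gap, since $F_{v'}\subseteq F_v$. By the ordering of types, $x$ and $y$ are both left-type at $v$ and both right-type at $v'$. So $\varphi_v=\ell_v$ and $\varphi_{v'}=\rho_{v'}$ at both points, all finite, and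
$$[\varphi_{v'}(x)-\varphi_v(x)]-[\varphi_{v'}(y)-\varphi_v(y)]=R_{v'}(x,y)+L_v(x,y)=\int_x^y\bigl(\gamma\,(e^+(h_{v'})+e^-(h_v))+2\bigr)\,dx.$$
The second bracket is $\ge0$ by Lemma 2. Suppose no such $w$ exists. Then at each point of $[x,y)$ we have $h_v\le0$, so $e^-(h_v)=1$, or $h_{v'}\ge0$, so $e^+(h_{v'})=1$. Hence $e^+(h_{v'})+e^-(h_v)\ge0$ on $[x,y)$, the integral is at least $2(y-x)$, and $\varphi_{v'}(x)-\varphi_v(x)\ge2(y-x)$, a contradiction. $\square$

*Check on the zigzag with $\gamma=5$.* Take $v=2$, $v'=3$ and $0<x<\frac43$. At state 2 the gap is $(p_2,p_3)$ and $h_2=1$ on $[0,\frac43)$, so $\ell_2(x)=6\cdot\frac{16}9-4x=\frac{32}3-4x$ and $\rho_2(x)=6(\frac{64}{27}-x)=\frac{128}9-6x$; the minimum is $\ell_2(x)$, as $x\le\frac{16}9$. At state 3 the gap is $(p_4,p_3)$, $h_3=-1$ on $[p_2,0)$ and $0$ elsewhere, so $\rho_3(x)=\frac{128}9-6x$ and $\ell_3(x)=6(\frac{256}{81}+x)$ is larger. So $\varphi_3(x)-\varphi_2(x)=\frac{32}9-2x=2(\frac{16}9-x)$. For $x<y\le\frac43$ this exceeds $2(y-x)$: the turn has a gain, as it must, because $h_3\ge0$ on $[x,y)$.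

## 7. Imbalance now against imbalance at the end

The purpose here is to complete the comparison left open in Section 4: a large imbalance at some time must leave a trace in $h_n$, hence in $\mathrm{OPT}$, near the same place.

**Lemma 4 (local comparison).** Let $x\notin F_t$, $a=a_t(x)>-\infty$ and $h_t(x)=k\ge1$. Then
$$k\le2|h_n(x)|+\frac2{\kappa(x-a)}\int_a^x|h_n|.$$

*Proof.* Let $q=h_n-h_t$, so $q(w)=\#\{i>t:r_i\le w\}-\#\{s\in S\setminus A^t:s\le w\}$. On a gap the second count is constant, so $q$ is nondecreasing there. If $h_n(x)\ge k/2$, we are done. Otherwise $q(x)<-k/2$, hence $q<-k/2$ on $(a,x]$, and therefore $h_n<-k/2$ at all points of $(a,x)$ where $h_t\le0$. Let $\mu$ be the length of the set of these points. By Lemma 2,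
$$0\le\ell_t(x)=(\gamma+1)\mu-(\gamma-1)(x-a-\mu),$$
that is $2\gamma\mu\ge(\gamma-1)(x-a)$, or $\mu\ge\kappa(x-a)$. So $\int_a^x|h_n|\ge\frac k2\,\kappa(x-a)$. $\square$

*Example.* With $S=\{-1,1\}$, $r_1=0$ served by $1$ and $r_2=1$: at $t=1$ and $x\in(0,1)$ we have $k=1$ and $a=-1$, while $h_2=-1$ on $[-1,0)$ and $0$ elsewhere. The trace is not at $x$ but to its left, and the second term, $\frac2{\kappa(x+1)}>1$, accounts for it.

## 8. Bad steps of one length scale

Write $O=\int|h_n|=\mathrm{OPT}$.

**Proposition 2.** For every $D>0$, the number $N$ of bad left steps with $D\le d_t<2D$ satisfies $N\,D\le C_1O$. The same holds for bad right steps.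

*Proof.* By reflection it suffices to treat left steps.

**Step 1: from steps to points.** The purpose is to reduce to a count at one point $x$, with a margin on both sides. Let $\delta=D/16$, and for each step $t$ of the kind counted by $N$ let
$$X_t=\{x:\ s_t+\delta\le x\le r_t-\delta,\ h_{t-1}(x)>0\}.$$
As $B_t\ge d_t/4\ge D/4$, we have $|X_t|\ge\frac D4-2\delta=\frac D8$. Let $\mathcal E(x)$ be the set of these steps $t$ with $x\in X_t$. Then
$$N\,\frac D8\le\int|\mathcal E(x)|\,dx.\tag{8}$$
We shall prove, for every $x$, the

**Claim.** $|\mathcal E(x)|\le(16(\gamma+1)+1)\,\beta(x)$, where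
$$\beta(x)=2|h_n(x)|+\frac2{\kappa\delta}\int_{x-2D}^x|h_n| .$$

**Step 2: the situation around $x$.** The purpose is to bound $h(x)$ and $\varphi(x)$ during the relevant time. If $\mathcal E(x)=\emptyset$ the Claim is trivial. Otherwise let $\mathcal E(x)=\{e_1<\dots<e_k\}$, $k\ge1$, and put $y=x+\delta$. We have $s_{e_j}\le x-\delta$ and $r_{e_j}\ge y$. By Lemma 1, no free server lies in $(s_{e_j},r_{e_j}]$ before step $e_j$. Hence
$$[x,y]\cap F_t=\emptyset\quad(t\ge e_1-1),\qquad a_{e_j-1}(x)=s_{e_j}.\tag{9}$$
Since $a_t(x)$ is nonincreasing in $t$, and $a_{e_1-1}(x)\le x-\delta$, and $a_{e_k-1}(x)=s_{e_k}>r_{e_k}-2D>x-2D$,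
$$\delta\le x-a_t(x)<2D\qquad(e_1-1\le t\le e_k-1).\tag{10}$$
As $h_{e_j-1}(x)\ge1$, Lemma 4 at $t=e_j-1$, with $x-a\ge\delta$ and $a>x-2D$ from (10), gives
$$1\le h_{e_j-1}(x)\le\beta(x)\qquad(1\le j\le k).\tag{11}$$
Finally, $\varphi_t(x)\le\ell_t(x)\le(\gamma+1)(x-a_t(x))$, because the integrand of $L$ is at most $\gamma+1$; with Lemma 2,
$$0\le\varphi_t(x)<2(\gamma+1)D\qquad(e_1-1\le t\le e_k-1).\tag{12}$$

**Step 3: the steps that cross $x$.** The purpose is to classify everything that changes $h(x)$. Among the steps $e_1,\,e_1+1,\dots,e_k$ call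

- *L-steps* the left steps crossing $x$ with $r_t\ge y$;
- *I-steps* the left steps crossing $x$ with $x<r_t<y$;
- *R-steps* the right steps crossing $x$.

These are all the steps in this range that cross $x$, and all $e_j$ are L-steps. By (9) no server used in this range lies in $[x,y]$. So an R-step has $r_t\le x$ and $s_t>y$, and crosses every $w\in[x,y)$. An L-step has $s_t<x$ and $r_t\ge y$, and also crosses every $w\in[x,y)$. A left step crossing some $w\in[x,y)$ has $s_t\le w$, hence $s_t<x$, and $r_t>w\ge x$; so it crosses $x$ and is an L-step or an I-step.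

**Step 4: grouping the R-steps into periods.** The purpose is to attach every R-step to the L-step that precedes it. Let $\sigma$ be an L-step such that the next step that is an L-step or an R-step is an R-step, and let $\tau$ be the last R-step before the next L-step. Call $[\sigma,\tau]$ a *P-period*. Since $e_1$ and $e_k$, the first and last steps of the range, are L-steps, every R-step has a last L-step before it and a first L-step after it, and so lies in exactly one P-period. P-periods are disjoint, and each contains exactly one L-step, its first step $\sigma$. A P-period lies strictly before the L-step that follows $\sigma$. Consequently, for $i<j$, every R-step between $e_i$ and $e_j$ lies in a P-period contained in $[e_i,e_j)$; and every P-period is contained in $[e_j,e_{j+1})$ for exactly one $j$.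

(In the zigzag with $\gamma=5$, $D=\frac{28}9$ and $0<x\le\frac43-\delta$, we have $e_1=3$, $e_2=5$, and $[3,4]$ is the only P-period.)

**Step 5: few periods with gain.** Call $[\sigma,\tau]$ *gainful* if $\varphi_{\tau-1}(x)-\varphi_{\sigma-1}(x)\ge2\delta$, and let $g$ be the number of gainful periods. The time intervals $[\sigma-1,\tau-1]$ are disjoint and lie in $[e_1-1,e_k-1]$, and $\varphi_t(x)$ is nondecreasing in $t$. So the total gain is at most $\varphi_{e_k-1}(x)-\varphi_{e_1-1}(x)$, and (12) gives $2\delta g<2(\gamma+1)D$, that is
$$g<16(\gamma+1).\tag{13}$$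

**Step 6: in a period without gain the R-steps are outweighed by I-steps.** Let $[\sigma,\tau]$ be non-gainful, with $N'$ R-steps and $I$ I-steps. We claim
$$N'\le I.\tag{14}$$
At state $\sigma-1$, Lemma 1 says that $r_\sigma\ge y$ is left-type and that no free server lies in $(s_\sigma,r_\sigma]$, where $s_\sigma<x$. So $x,y,r_\sigma$ are in one gap and $y$ is left-type. At state $\tau-1$, likewise, $r_\tau\le x$ is right-type and no free server lies in $[r_\tau,s_\tau)$, where $s_\tau>y$. So $r_\tau,x,y$ are in one gap and $x$ is right-type. The gain is less than $2\delta=2(y-x)$, so Lemma 3 with $v=\sigma-1$, $v'=\tau-1$ gives $w\in[x,y)$ with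
$$h_{\sigma-1}(w)\ge1,\qquad h_{\tau-1}(w)\le-1 .$$
Now count the steps $\sigma,\dots,\tau-1$ that cross $w$. By Step 3 the left steps among them are L- or I-steps, so there are at most $1+I$ of them. The right steps among them include all R-steps of the period other than $\tau$, so there are at least $N'-1$. Hence
$$-2\ge h_{\tau-1}(w)-h_{\sigma-1}(w)\ge(N'-1)-(1+I),$$
which is (14).

**Step 7: the count.** The purpose is to repeat the argument of Section 4 between gains. Let $i<j$ be such that no gainful P-period is contained in $[e_i,e_j)$. Count over the steps $e_i,\dots,e_j-1$. By Step 4 every R-step among them is in a P-period contained in $[e_i,e_j)$; summing (14) over these periods gives $\#R\le\#I$. Hence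
$$h_{e_j-1}(x)-h_{e_i-1}(x)=\#R-\#L-\#I\le-\#L\le-(j-i),$$
since $e_i,\dots,e_{j-1}$ are L-steps. By (11) the left side is at least $1-\beta(x)$. So $j-i\le\beta(x)-1$, and $\{e_i,\dots,e_j\}$ has at most $\beta(x)$ elements. A single event also satisfies $1\le\beta(x)$, by (11).

By Step 4 each gainful P-period is contained in exactly one $[e_j,e_{j+1})$. Cut the sequence $e_1,\dots,e_k$ between $e_j$ and $e_{j+1}$ for each such $j$. This gives at most $g+1$ groups of consecutive events. If a group runs from $e_i$ to $e_j$ with $i<j$, no gainful period is contained in $[e_i,e_j)$, for it would be contained in some $[e_m,e_{m+1})$ with $i\le m<j$, where we have cut. So each group has at most $\beta(x)$ elements. With (13), $k\le(g+1)\beta(x)\le(16(\gamma+1)+1)\beta(x)$. This proves the Claim.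

**Step 8: integration.** Interchanging the order of integration,
$$\int\beta=2O+\frac2{\kappa\delta}\cdot2D\cdot O=\Bigl(2+\frac{64}\kappa\Bigr)O .$$
With (8) and the Claim, $N\,D\le8(16\gamma+17)\bigl(2+\frac{64}\kappa\bigr)O=C_1O$. $\square$

## 9. Summing over the length scales: proof of Theorem 1

By (3) with $T=n$ and (1),
$$\mathrm{ALG}\le2O+3\sum_{\text{bad}}d_t .$$

If $O=0$, Proposition 2 shows that there are no bad steps, so $\mathrm{ALG}=0$ and the theorem holds. Let $O>0$.

**Short bad steps.** There are at most $n$ steps, so the bad steps with $d_t<O/n$ contribute at most $O$.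

**The other bad steps.** Sort them into scales $[D_j,2D_j)$ with $D_j=2^jO/n$, $j=0,1,2,\dots$. If scale $j$ contains a bad step, Proposition 2 gives $D_j\le C_1O$, that is $2^j\le C_1n$. So at most $1+\log_2(C_1n)$ scales are nonempty. If scale $j$ contains $N^{\text{left}}$ bad left steps and $N^{\text{right}}$ bad right steps, its contribution is at most
$$2D_j(N^{\text{left}}+N^{\text{right}})\le4C_1O.$$

Therefore $\sum_{\text{bad}}d_t\le O\,[1+4C_1(1+\log_2(C_1n))]$, and
$$\mathrm{ALG}\le\bigl[5+12\,C_1(1+\log_2(C_1n))\bigr]O .$$
Since $O=\mathrm{OPT}$, this is Theorem 1. $\square$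

## 10. More servers than requests: proof of Theorem 2

Let $m\le n$ requests arrive, and let $A^*$ be the server set of an optimal matching of them. Append $n-m$ requests, one at each server of $S\setminus A^*$, and let the algorithm continue. This does not affect the first $m$ steps. The completed sequence has $n$ requests, so everything above applies to it, with
$$O=\int|h_n|=M(S,R^n)\le\mathrm{OPT}_m,$$
because the appended requests can be matched at cost $0$.

What changes? Inequality (3) at $T=m$ contains $\int|h_m|$, which is no longer $O$. We need to compare the cost of the used servers in mid-run with the final optimum.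

**Lemma 5.** $\int|h_t|\le\Lambda\int|h_n|$ for every $t$.

*Proof.* Let $q=h_n-h_t$ as in Lemma 4; it vanishes far to the left and far to the right.

**A lower bound for the change of $|h|$.** For integers $h$ and $j\ge1$ we have $|h-j|-|h|\ge j\,e^-(h)$ and $|h+j|-|h|\ge j\,e^+(h)$: the first is an equality if $h\le0$ and says $|h-j|-|h|\ge-j$ if $h>0$, and the second is its mirror image. Apply these pointwise to $h=h_t$, with $j=|q|$ where $q\neq0$, and write $|q|=\sum_{j\ge1}\mathbf 1[|q|\ge j]$. This gives
$$\gamma\int(|h_n|-|h_t|)+\int|q|\ \ge\ \sum_{j\ge1}\int_{\{q\le-j\}}(\gamma e^-(h_t)+1)\,dx+\sum_{j\ge1}\int_{\{q\ge j\}}(\gamma e^+(h_t)+1)\,dx.\tag{15}$$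

**All integrals on the right are nonnegative.** The finite set $F_t$ can be ignored, so consider a gap $(a,b)$ of $F_t$. There $q$ is nondecreasing. So, up to endpoints, $\{q\le-j\}\cap(a,b)$ is empty or an interval $(a,z)$. In the latter case $a>-\infty$: on a gap unbounded to the left there are no free servers to the left of $w$, so $q(w)\ge0$. Also $z<\infty$, since $q=0$ far to the right. The integral is $L_t(a,z)$. If $z<b$ this is $\ell_t(z)\ge0$ by Lemma 2; if $z=b$ it is positive by Lemma 1(i). Likewise $\{q\ge j\}\cap(a,b)$ is, up to endpoints, empty or an interval $(z,b)$. Here $b<\infty$: on a gap unbounded to the right, all $n-t$ free servers are to the left of $w$, so $q(w)=-\#\{i>t:r_i>w\}\le0$. And $z>-\infty$, since $q=0$ far to the left. The integral is $R_t(z,b)$, which is $\rho_t(z)\ge0$ if $z>a$, and positive by Lemma 1(i) if $z=a$.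

**Conclusion.** By (15), $\gamma\int|h_t|\le\gamma\int|h_n|+\int|q|\le(\gamma+1)\int|h_n|+\int|h_t|$, and subtracting $\int|h_t|$ gives $(\gamma-1)\int|h_t|\le(\gamma+1)\int|h_n|$. $\square$

**End of the proof of Theorem 2.** By (3) with $T=m$ and Lemma 5,
$$\mathrm{ALG}=\sum_{t\le m}d_t\le2\Lambda O+3\sum_{t\le m,\ t\text{ bad}}d_t .$$
If $O=0$, there are no bad steps by Proposition 2, and $\mathrm{ALG}=0$. If $O>0$, repeat Section 9 with $O/m$ in place of $O/n$. The bad steps among the first $m$ that are shorter than $O/m$ contribute at most $O$ in total. The others fall into scales $D_j=2^jO/m$, $j\ge0$; a nonempty scale has $2^j\le C_1m$ and contributes at most $4C_1O$, as Proposition 2 bounds the number of bad steps in the whole completed run, hence among the first $m$ steps. So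
$$\mathrm{ALG}\le\bigl[2\Lambda+3+12C_1(1+\log_2(C_1m))\bigr]O,$$
and $O\le\mathrm{OPT}_m$. $\square$
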